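
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Axiom $\Omega$ refutes the stick principle}


\begin{abstract}
Axiom $\Omega$ states that any two nonempty clopen subsets of
$\omega_1^*=\beta\omega_1\setminus\omega_1$ are homeomorphic. We prove that
$\Omega$ implies the failure of the principle $\uparrow$ (``stick''), and
hence the failure of $\clubsuit$. We also prove a sharp form: under
$\Omega$, if $\mathcal A$ is a family of countably infinite subsets of
$\omega_1$ and every uncountable subset of $\omega_1$ contains a member of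
$\mathcal A$, at least modulo a finite set, then $\mathcal A$ has size
$2^{\aleph_0}=2^{\aleph_1}$. The main tool is a parity
code that uses the order of $\omega$, which the homeomorphism
$\omega_1^*\cong\omega^*$ does not see.
\end{abstract}

\section{The question and the answer}

Give $\omega_1$ the discrete topology, and let
$\omega_1^*=\beta\omega_1\setminus\omega_1$ be its \v{C}ech--Stone
remainder; its points are the free ultrafilters on $\omega_1$.
For $A\subseteq\omega_1$ put $A^*=\{p\in\omega_1^*:A\in p\}$. These sets are
exactly the clopen subsets of $\omega_1^*$, and $A^*$ is nonempty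
if and only if $A$ is infinite.

\emph{Axiom $\Omega$} is the statement that any two nonempty clopen subsets
of $\omega_1^*$ are homeomorphic. It says that the topology of $A^*$
does not reveal whether the infinite set $A$ is countable or uncountable.
Another way to say this uses the set $U(\omega_1)$ of
uniform ultrafilters, those all of whose members are uncountable. Axiom
$\Omega$ is known to be equivalent to each of the following statements: some
autohomeomorphism of $\omega_1^*$ does not take $U(\omega_1)$ to itself; some
autohomeomorphism of $\omega_1^*$ takes $U(\omega_1)$ to a set disjoint from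
it. We do not use these equivalences. The only consequence of
$\Omega$ that we need is
\[
  \omega_1^*\cong\omega^*,
\]
which is the case of the clopen sets $\omega_1^*$ and
$\omega^*=\{p\in\omega_1^*:\omega\in p\}$.

The principle $\uparrow$ states that there is a family
$\mathcal A\subseteq[\omega_1]^\omega$ with $|\mathcal A|=\omega_1$ such that
every uncountable subset of $\omega_1$ contains some member of $\mathcal A$.
The principle $\clubsuit$ demands in addition that $\mathcal A$ be a ladder
system:
$\mathcal A=\{A_\alpha:\alpha<\omega_1\text{ a nonzero limit ordinal}\}$,
where $A_\alpha$ is a cofinal subset of $\alpha$ of order type $\omega$.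
Thus $\clubsuit$ implies $\uparrow$. (The $A_\alpha$ are distinct, because
$\sup A_\alpha=\alpha$.)

Problem 8 in \cite{OPT2} asks whether $\Omega$ negates $\clubsuit$, and
whether it negates $\uparrow$. An easy way for $\uparrow$ to hold is CH:
then $[\omega_1]^\omega$ itself has size
$\omega_1^{\omega}=2^{\aleph_0}=\omega_1$. This way is not available under
$\Omega$, since an isomorphism $\mathcal P(\omega_1)/\mathrm{fin}\cong
\mathcal P(\omega)/\mathrm{fin}$ gives
$2^{\aleph_0}=2^{\aleph_1}>\aleph_1$ by counting. So one may guess that
$\Omega$ refutes $\uparrow$. But this inequality by itself is not a proof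
that $\aleph_1$ sets are too few, and for other tasks $\aleph_1$ objects do
suffice under $\Omega$: some family of at most $\aleph_1$ functions dominates
all functions from $\omega$ to $\omega$ (a known fact, proved in
Section~\ref{sec:B}). The guess is nevertheless correct.

\begin{theorem}\label{thm:A}
Axiom $\Omega$ implies $\neg\uparrow$. Hence Axiom $\Omega$ implies
$\neg\clubsuit$.
\end{theorem}

In fact $\aleph_1$ can be replaced by any cardinal below the continuum. Write
$\mathfrak c=2^{\aleph_0}$, and write $A\subseteq^*B$ if $A\setminus B$ is
finite. A set $c$ \emph{splits} $s$ if $s\cap c$ and $s\setminus c$ are both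
infinite. The \emph{reaping number} $\mathfrak r$ is the least size of a
family of infinite subsets of $\omega$ that is not split by a single
$c\subseteq\omega$. It is at most $\mathfrak c$, because no single $c$ splits
all infinite subsets of $\omega$: it splits neither $c$ nor
$\omega\setminus c$, and at least one of these two sets is infinite.

\begin{theorem}\label{thm:B}
Assume Axiom $\Omega$.
\begin{enumerate}
\item At least one of the following holds:
  \begin{enumerate}
  \item there is a family of $\mathfrak c$ uncountable subsets of $\omega_1$
  with pairwise finite intersections;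
  \item every family of fewer than $\mathfrak c$ infinite subsets of $\omega$
  is split by a single $c\subseteq\omega$; that is,
  $\mathfrak r=\mathfrak c$.
  \end{enumerate}
\item If $\mathcal A\subseteq[\omega_1]^\omega$ and every uncountable
$X\subseteq\omega_1$ satisfies $S\subseteq^*X$ for some $S\in\mathcal A$, then
$|\mathcal A|=2^{\aleph_0}=2^{\aleph_1}$. Equivalently, for every
$\mathcal A\subseteq[\omega_1]^\omega$ with $|\mathcal A|<2^{\aleph_1}$ there
is an uncountable $X\subseteq\omega_1$ that does not contain any member of
$\mathcal A$, even modulo a finite set.
\end{enumerate}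
\end{theorem}

The value in (2) is optimal, since $[\omega_1]^\omega$ has the property in
question and has size $\omega_1^{\omega}=\mathfrak c$. So under $\Omega$ the
least size of a family $\mathcal A\subseteq[\omega_1]^\omega$ such that every
uncountable subset of $\omega_1$ contains a member of $\mathcal A$ is exactly
$\mathfrak c=2^{\aleph_1}\ge\aleph_2$.

All arguments take place in ZFC together with $\Omega$. Nothing is claimed
about the consistency of $\Omega$.

\medskip
\noindent\textbf{How the proof goes.} Each alternative in
Theorem~\ref{thm:B}(1) defeats small families $\mathcal A$ quickly. Under (a),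
an infinite set lies in at most one of the $\mathfrak c$ uncountable sets, so
fewer than $\mathfrak c$ infinite sets cannot serve them all. Under (b), we
move $\mathcal A$ to $\omega$, split it there, and move back: we get
$C\subseteq\omega_1$ such that no member of $\mathcal A$ lies in $C$ or in
$\omega_1\setminus C$, and one of these two sets is uncountable. The work is
to obtain the dichotomy. The isomorphism induced by
$\omega_1^*\cong\omega^*$ sends each countable ordinal $\delta$ to a set
$b_\delta\subseteq\omega$, and the question that decides between the
alternatives is this: given a partition of $\omega$ into finite intervals,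
does some $b_\delta$ contain infinitely many of them? If the answer is
negative for some partition, unions of its intervals yield (a). If it is
always positive, a recursion of length $\omega_1$ yields (b).

\section{From $\omega_1$ to $\omega$}
\label{sec:setup}

Write $A=^*B$ if $A\mathbin{\triangle}B$ is finite. We recall how the
homeomorphism turns into a map of sets. A clopen subset of $\omega_1^*$ is
compact, hence a finite union of basic sets $A_i^*$, hence equal to
$\bigl(\bigcup_iA_i\bigr)^*$. Moreover, $A^*\subseteq B^*$ if and only if
$A\subseteq^*B$, because an infinite set $A\setminus B$ belongs to some free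
ultrafilter, while a finite set belongs to none. The clopen subsets of
$\omega^*$ are the sets $B^*$ with $B\subseteq\omega$.

Assume $\Omega$ and fix a homeomorphism $\varphi:\omega_1^*\to\omega^*$. For
$A\subseteq\omega_1$ choose $\gamma(A)\subseteq\omega$ with
$\varphi[A^*]=\gamma(A)^*$, taking $\gamma(\emptyset)=\emptyset$. Since
$\varphi$ and $\varphi^{-1}$ take clopen sets to clopen sets and preserve
inclusion,
\begin{itemize}
\item $A\subseteq^*B$ if and only if $\gamma(A)\subseteq^*\gamma(B)$;
\item every $y\subseteq\omega$ satisfies $y=^*\gamma(A)$ for some
$A\subseteq\omega_1$.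
\end{itemize}
So $\gamma$ induces an isomorphism of Boolean algebras
$\mathcal P(\omega_1)/\mathrm{fin}\to\mathcal P(\omega)/\mathrm{fin}$. In
particular, modulo finite sets $\gamma$ preserves unions, intersections and
complements; $\gamma(A)$ is finite if and only if $A$ is finite; and
\begin{equation}\label{eq:split}
 \text{if } c=^*\gamma(C), \text{ then } C \text{ splits } S
 \text{ if and only if } c \text{ splits } \gamma(S).
\end{equation}
We shall also use that
\begin{equation}\label{eq:pull}
 \text{if } y\subseteq^*\gamma(B),\text{ then } y=^*\gamma(A)
 \text{ for some } A\subseteq B.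
\end{equation}
Indeed, if $\gamma(A_0)=^*y$, then $A_0\subseteq^*B$, and $A=A_0\cap B$ works.

Each class of $\mathcal P(\omega_1)/\mathrm{fin}$ has $\aleph_1$ elements, so
this algebra has size $2^{\aleph_1}$; likewise
$|\mathcal P(\omega)/\mathrm{fin}|=2^{\aleph_0}$. Hence
\begin{equation}\label{eq:card}
 \mathfrak c=2^{\aleph_0}=2^{\aleph_1}>\omega_1 .
\end{equation}

Finally we record where the countable ordinals go. For $\delta<\omega_1$ put
\[
 b_\delta=\gamma(\delta),\qquad
 e_\delta=\omega\setminus b_\delta=^*\gamma(\omega_1\setminus\delta).
\]
Then $b_0=\emptyset$; if $\delta<\delta'$, then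
$b_\delta\subseteq^*b_{\delta'}$ and
$b_{\delta'}\setminus b_\delta=^*\gamma([\delta,\delta'))$; and every
$e_\delta$ is infinite. A set $X\subseteq\omega_1$ is countable if and
only if $X\subseteq\delta$ for some $\delta<\omega_1$, and then
$\gamma(X)\subseteq^*b_\delta$ for any such $\delta$.

\section{Parity}\label{sec:parity}

\subsection*{Why the obvious recursion fails}

Let $\mathcal A=\{S_\xi:\xi<\omega_1\}\subseteq[\omega_1]^\omega$. To defeat
$\mathcal A$ it is enough to find one set that splits every $S_\xi$: neither
this set nor its complement contains an $S_\xi$, and one of the two is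
uncountable. One would try to build the splitting set in $\omega_1$ steps,
taking care of $S_\xi$ at step $\xi$. Such a recursion fixes the set on a
countable ordinal $\delta$, then on a larger one, and so on. But all the
$S_\xi$ may be subsets of $\omega$. Then everything is decided as soon as the
set has been fixed on $\omega$, and there is no room left for $\omega_1$
tasks.

After the move to $\omega$ there is a way out. The sets $\gamma(S_\xi)$ live
on $\omega$, which has its own order, unrelated to that of $\omega_1$. For
$x\subseteq\omega$ let
\[
 c(x)=\{n<\omega: |x\cap n| \text{ is odd}\},\qquad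
 n=\{0,\dots,n-1\}.
\]
For $p<q$ we have $|x\cap q|-|x\cap p|=|x\cap[p,q)|$, so that
\begin{equation}\label{eq:parity}
 \text{exactly one of } p,q \text{ lies in } c(x)
 \text{ if and only if } |x\cap[p,q)|\text{ is odd}.
\end{equation}
We build $x$ by recursion, but use $c(x)$ to split. Whether $c(x)$ separates
$p$ and $q$ depends on all of $[p,q)$, not just on $p$ and $q$. So even when
$x$ has been fixed on the whole set $s$ to be split, we can still make
$c(x)$ split $s$ by adding to $x$ points that lie \emph{between} the points
of $s$.

\subsection*{One step by hand}

Suppose that $b_\delta=s=\{0,2,4,\dots\}$, and that the part of $x$ in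
$b_\delta$ has been fixed as some $y\subseteq b_\delta$. Suppose also that
for some $\delta'>\delta$ the set $b_{\delta'}$ contains the interval
$\{2j,2j+1\}$ for every $j$ in an infinite set $Q$. Let
\[
 y'=\{2j+1: j\in Q,\ 2j\notin y\}\subseteq b_{\delta'}\setminus b_\delta .
\]
For $j\in Q$ the set $y\cup y'$ has exactly one point in $\{2j,2j+1\}$. So if
the final $x$ agrees with $y\cup y'$ on $b_{\delta'}$ up to finitely many
points, then by \eqref{eq:parity} the set $c(x)$ contains exactly one of
$2j,2j+2$ for all but finitely many $j\in Q$. Hence $c(x)$ splits $s$,
although $s\cap(y\cup y')=y$ has not changed. For instance, if $y=\emptyset$,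
then $c(y)=\emptyset$ splits nothing, but after the odd numbers $2j+1$
$(j\in Q)$ have been added, $s$ is split.

The step used two things. First, each interval $[p,q)$ between consecutive
chosen points $p<q$ of $s$ contains a point outside $b_\delta$, so the parity
can still be adjusted. This can
always be arranged by choosing the points of $s$ sparsely, since $e_\delta$
is infinite. Second, infinitely many of the resulting intervals lie inside
one $b_{\delta'}$. This protects the parities: whatever is added after
stage $\delta'$ lies outside $b_{\delta'}$, modulo a finite set. The second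
requirement is a real condition. An \emph{interval partition} is a partition
of $\omega$ into finite nonempty intervals, and the condition is:
\begin{itemize}
\item[\textbf{(N)}] For every interval partition there is $\delta<\omega_1$
such that $b_\delta$ contains infinitely many of its intervals.
\end{itemize}
If $b_\delta$ contains infinitely many of the intervals, then so does
$b_{\delta'}$ for every $\delta'>\delta$, since $b_\delta\subseteq^*b_{\delta'}$
and the intervals are disjoint. So $\delta$ in (N) can be taken arbitrarily
large.

\subsection*{The recursion}

The transfinite part of the argument is the same in both applications and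
does not use (N), so we state it separately. In the lemma, $\beta$ is the
number of the step, $y$ is the part of $x$ fixed so far, which lies in
$b_\delta$, and the assigned pair says how far to go and which points to add.

\begin{lemma}\label{lem:rec}
Assume $\Omega$. Suppose that to all $\beta,\delta<\omega_1$ and
$y\subseteq b_\delta$ there is assigned a pair $(\delta',y')$ with
$\delta<\delta'<\omega_1$ and $y'\subseteq b_{\delta'}\setminus b_\delta$. Then
there is $x\subseteq\omega$ with the following property: for every
$\beta<\omega_1$ there are $\delta<\omega_1$ and $y\subseteq b_\delta$ such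
that, for the pair $(\delta',y')$ assigned to $(\beta,\delta,y)$,
\[
 x\cap b_{\delta'}=^*y\cup y'.
\]
\end{lemma}

\begin{proof}
We build a strictly increasing continuous sequence
$\langle\delta_\beta:\beta<\omega_1\rangle$ of countable ordinals, and sets
$X_\beta\subseteq\delta_\beta$ with $X_\eta\cap\delta_\beta=X_\beta$ for
$\beta<\eta$. Let $\delta_0=0$ and $X_0=\emptyset$. At limits take suprema
of the $\delta_\beta$ and unions of the $X_\beta$.

Given $\delta_\beta$ and $X_\beta$, let
$y_\beta=\gamma(X_\beta)\cap b_{\delta_\beta}$. Then
$y_\beta=^*\gamma(X_\beta)$, since $X_\beta\subseteq\delta_\beta$. Let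
$(\delta_{\beta+1},y'_\beta)$ be the pair assigned to
$(\beta,\delta_\beta,y_\beta)$. Since
$y'_\beta\subseteq b_{\delta_{\beta+1}}\setminus b_{\delta_\beta}
=^*\gamma([\delta_\beta,\delta_{\beta+1}))$, by \eqref{eq:pull} there is
$Y_\beta\subseteq[\delta_\beta,\delta_{\beta+1})$ with
$\gamma(Y_\beta)=^*y'_\beta$. Put $X_{\beta+1}=X_\beta\cup Y_\beta$. Then
$\gamma(X_{\beta+1})=^*y_\beta\cup y'_\beta$.

Let $X=\bigcup_{\beta<\omega_1}X_\beta$ and $x=\gamma(X)$. For every $\beta$
we have $X\cap\delta_{\beta+1}=X_{\beta+1}$, and therefore
\[
 x\cap b_{\delta_{\beta+1}}=^*\gamma(X\cap\delta_{\beta+1})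
 =\gamma(X_{\beta+1})=^*y_\beta\cup y'_\beta .
\]
So $\delta=\delta_\beta$ and $y=y_\beta$ are as required.
\end{proof}

\begin{lemma}\label{lem:split1}
Assume $\Omega$ and \textup{(N)}. For any infinite sets $s_\xi\subseteq\omega$
$(\xi<\omega_1)$ there is a single $c\subseteq\omega$ that splits every
$s_\xi$.
\end{lemma}

\begin{proof}
We assign pairs for Lemma~\ref{lem:rec} by the step worked out above. Let
$\xi,\delta<\omega_1$ and $y\subseteq b_\delta$ be given. Since $e_\delta$ is
infinite, we can choose $p_0<p_1<\cdots$ in $s_\xi$ such that each interval
$[p_j,p_{j+1})$ meets $e_\delta$. Apply (N) to the interval partition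
$[0,p_0),[p_0,p_1),[p_1,p_2),\dots$ (omit the first interval if $p_0=0$).
This gives $\delta'>\delta$ such that
\[
 Q=\{j<\omega:[p_j,p_{j+1})\subseteq b_{\delta'}\}
\]
is infinite. For $j\in Q$ pick $m_j\in[p_j,p_{j+1})\cap e_\delta$. Then
$m_j\in b_{\delta'}\setminus b_\delta$, and in particular $m_j\notin y$.
Let
\[
 y'=\bigl\{m_j: j\in Q,\ |y\cap[p_j,p_{j+1})|\text{ is even}\bigr\}.
\]
Then $y'\subseteq b_{\delta'}\setminus b_\delta$, and
$|(y\cup y')\cap[p_j,p_{j+1})|$ is odd for every $j\in Q$. Assign
$(\delta',y')$ to $(\xi,\delta,y)$.

Let $x$ be as in Lemma~\ref{lem:rec} and $c=c(x)$. Fix $\xi<\omega_1$, take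
$\delta$ and $y$ given by Lemma~\ref{lem:rec} for $\beta=\xi$, and use the
notation of the assignment to $(\xi,\delta,y)$. For $j\in Q$ the interval
$[p_j,p_{j+1})$ is contained in $b_{\delta'}$, and
$x\cap b_{\delta'}=^*y\cup y'$. So for all but finitely many $j\in Q$ the
sets $x$ and $y\cup y'$ agree on $[p_j,p_{j+1})$, and then
$|x\cap[p_j,p_{j+1})|$ is odd. By \eqref{eq:parity}, exactly one of
$p_j,p_{j+1}$ lies in $c$. Both points belong to $s_\xi$, and a point occurs
in at most two such pairs. Since $Q$ is infinite, $c$ splits $s_\xi$.
\end{proof}

\section{If (N) fails, and the proof of Theorem~\ref{thm:A}}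
\label{sec:A}

If (N) fails, the recursion has nothing to protect its parities. But then
some interval partition is spread so thinly over the sets $b_\delta$ that
every infinite union of its intervals comes from an uncountable set. This
gives the other alternative.

\begin{lemma}\label{lem:ad}
Assume $\Omega$. If \textup{(N)} fails, then there is a family of
$\mathfrak c$ uncountable subsets of $\omega_1$ with pairwise finite
intersections.
\end{lemma}

\begin{proof}
Let $\langle I_k:k<\omega\rangle$ be an interval partition such that no
$b_\delta$ contains infinitely many $I_k$. For infinite $A\subseteq\omega$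
put $I_A=\bigcup_{k\in A}I_k$, and choose $X_A\subseteq\omega_1$ with
$\gamma(X_A)=^*I_A$.

If $X_A$ were countable, then $X_A\subseteq\delta$ for some
$\delta<\omega_1$, so $I_A\subseteq^*b_\delta$. Then $b_\delta$ would contain
$I_k$ for all but finitely many $k\in A$, a contradiction. So $X_A$ is
uncountable.

If $A\cap A'$ is finite, then $I_A\cap I_{A'}=\bigcup_{k\in A\cap A'}I_k$ is
finite, since the intervals are finite. Hence $X_A\cap X_{A'}$ is finite. In
particular, $X_A\ne X_{A'}$.

Now let $A$ run through a family of $\mathfrak c$ infinite subsets of
$\omega$ with pairwise finite intersections. Such a family exists: identify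
$\omega$ with the set of finite $0$--$1$ sequences, and for each infinite
$0$--$1$ sequence take the set of its finite initial segments.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Assume $\Omega$ and let
$\mathcal A=\{S_\xi:\xi<\omega_1\}\subseteq[\omega_1]^\omega$. We find an
uncountable subset of $\omega_1$ that contains no $S_\xi$.

\emph{Case 1: \textup{(N)} fails.} Lemma~\ref{lem:ad} gives $\mathfrak c$
uncountable sets with pairwise finite intersections. Each infinite set
$S_\xi$ is contained in at most one of them. So at most $\omega_1$ of them
contain a member of $\mathcal A$. Since $\mathfrak c>\omega_1$ by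
\eqref{eq:card}, some one of them contains none.

\emph{Case 2: \textup{(N)} holds.} The sets $\gamma(S_\xi)$ are infinite. Let
$c$ split all of them, by Lemma~\ref{lem:split1}, and choose
$C\subseteq\omega_1$ with $\gamma(C)=^*c$. By \eqref{eq:split}, $C$ splits
every $S_\xi$. So neither $C$ nor $\omega_1\setminus C$ contains any
$S_\xi$, and one of these two sets is uncountable.

Thus $\uparrow$ fails. Since $\clubsuit$ implies $\uparrow$, also $\clubsuit$
fails.
\end{proof}

\section{Fewer than $\mathfrak c$ sets}\label{sec:B}

Case 1 above already works for fewer than $\mathfrak c$ sets. For Case 2 we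
must split fewer than $\mathfrak c$ sets at once. The recursion still has
only $\omega_1$ steps, so a single step must take care of many sets $s$
simultaneously, and the interval partition used in that step cannot be made
from one particular $s$. We need $\omega_1$ interval partitions such that
every infinite set is suited to one of them. They exist because $\Omega$
yields a dominating family of size at most $\omega_1$. As usual,
$\mathcal H\subseteq\omega^\omega$ is
\emph{dominating} if for every $g\in\omega^\omega$ there is $h\in\mathcal H$
with $g(n)<h(n)$ for all but finitely many $n$.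

\begin{lemma}\label{lem:dom}
Assume $\Omega$. There are interval partitions $\Pi_\beta$ $(\beta<\omega_1)$
such that for every infinite $s\subseteq\omega$ there is $\beta$ for which
$s$ meets all but finitely many intervals of $\Pi_\beta$.
\end{lemma}

\begin{proof}
\emph{A dominating family.} Partition $\omega_1$ into uncountable sets $V_n$
$(n<\omega)$. We first choose a partition of $\omega$ into infinite sets
$v_n=^*\gamma(V_n)$. The sets
$\gamma(V_n)\setminus\bigcup_{i<n}\gamma(V_i)$ are pairwise disjoint, and
they are equal to $\gamma(V_n)$ modulo finite sets because $V_n\cap V_i=\emptyset$ for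
$i<n$. Enumerate the points of $\omega$ that they leave uncovered, and add
the $n$-th such point, if there is one, to the $n$-th set.

Enumerate $v_n$ increasingly as $v_n(0)<v_n(1)<\cdots$. For
$\delta<\omega_1$ let
\[
 h_\delta(n)=\min\{i: v_n(i)\in e_\delta\}.
\]
The minimum exists, since $v_n\cap e_\delta=^*\gamma(V_n\setminus\delta)$ and
$V_n\setminus\delta$ is infinite; this is where we use that $V_n$ is
uncountable.

We claim that $\{h_\delta:\delta<\omega_1\}$ is dominating. Let
$g\in\omega^\omega$, let $L=\{v_n(i):n<\omega,\ i\le g(n)\}$, and choose
$Z\subseteq\omega_1$ with $\gamma(Z)=^*L$. For every $n$ the set $L\cap v_n$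
is finite, so $Z\cap V_n$ is finite. Hence $Z$ is countable, and
$Z\subseteq\delta$ for some $\delta<\omega_1$. Then $L\subseteq^*b_\delta$,
so $L\cap e_\delta$ is finite. Whenever $h_\delta(n)\le g(n)$, the point
$v_n(h_\delta(n))$ belongs to $L\cap e_\delta$, and different $n$ give
different points. So $h_\delta(n)>g(n)$ for all but finitely many $n$.

\emph{The partitions.} For $\beta<\omega_1$ let
$\bar h(n)=\max(h_\beta(n),n)$, let $q_0=0$ and
$q_{k+1}=\bar h(q_k)+1>q_k$, and let $\Pi_\beta$ consist of the intervals
$[q_k,q_{k+1})$. Given an infinite $s\subseteq\omega$, let
$g(n)=\min(s\setminus n)$ and choose $\beta$ such that $g(n)<h_\beta(n)$ for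
all but finitely many $n$. Then for all large $k$,
\[
 q_k\le g(q_k)<h_\beta(q_k)\le\bar h(q_k)<q_{k+1},
\]
so $g(q_k)\in s\cap[q_k,q_{k+1})$.
\end{proof}

In one step with a partition $\Pi_\beta$ we now face fewer than $\mathfrak c$
sets $s$, each of which meets almost all intervals of $\Pi_\beta$. We collect
these intervals into larger ones $I_j$, so that each such $s$ has, for almost
every $j$, a point in the left part of $I_j$ and a point in the right part,
while the adjustable point $m_j$ sits in the middle part. Thus $m_j$ lies
between two points of \emph{each} $s$. The parity already fixed between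
those two points depends on $s$, so one choice at $m_j$ need not be right for
all $s$. But it is enough to be right for infinitely many $j$. A $0$--$1$
sequence of choices fails for $s$ only if it agrees almost everywhere with
one particular sequence, and fewer than $\mathfrak c$ sets $s$ cannot exclude
all $\mathfrak c$ sequences.

\begin{lemma}\label{lem:split2}
Assume $\Omega$ and \textup{(N)}. Every family $\mathcal S$ of infinite subsets
of $\omega$ with $|\mathcal S|<\mathfrak c$ is split by a single
$c\subseteq\omega$.
\end{lemma}

\begin{proof}
Let $\Pi_\beta$ $(\beta<\omega_1)$ be as in Lemma~\ref{lem:dom}, and let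
$\mathcal S_\beta$ be the set of those $s\in\mathcal S$ that meet all but
finitely many intervals of $\Pi_\beta$. Then
$\mathcal S=\bigcup_{\beta<\omega_1}\mathcal S_\beta$. We assign pairs for
Lemma~\ref{lem:rec}. Let $\beta,\delta<\omega_1$ and $y\subseteq b_\delta$ be
given.

\emph{The blocks.} Group the intervals of $\Pi_\beta$ into a coarser interval
partition $\langle I_j:j<\omega\rangle$ such that each $I_j$ is a union of
three consecutive blocks $I^1_j<I^2_j<I^3_j$, where $I^1_j$ and $I^3_j$ are
single intervals of $\Pi_\beta$, and $I^2_j$ is a union of one or more
consecutive intervals of $\Pi_\beta$ and contains a point $m_j\in e_\delta$. To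
do so, take intervals from left to right, and take as many for $I^2_j$ as are
needed to reach a point of the infinite set $e_\delta$. By (N) there is
$\delta'>\delta$ such that $Q=\{j<\omega:I_j\subseteq b_{\delta'}\}$ is
infinite.

\emph{The parities already fixed.} For $s\in\mathcal S_\beta$ and all but
finitely many $j\in Q$ the points
\[
 d_s(j)=\max(s\cap I^1_j),\qquad d'_s(j)=\min(s\cap I^3_j)
\]
exist, and then $m_j\in[d_s(j),d'_s(j))\subseteq I_j$. For these $j$ let
$\pi_s(j)\in\{0,1\}$ be the parity of $|y\cap[d_s(j),d'_s(j))|$. For the
finitely many other $j\in Q$ let $\pi_s(j)=0$.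

\emph{The choice.} For each $s\in\mathcal S_\beta$ only countably many
$r\in\{0,1\}^Q$ agree with $\pi_s$ at all but finitely many places. So at
most $|\mathcal S|\cdot\aleph_0<\mathfrak c$ sequences $r$ agree almost
everywhere with some $\pi_s$. Since $\{0,1\}^Q$ has size $\mathfrak c$, we
can fix $r\in\{0,1\}^Q$ such that for every $s\in\mathcal S_\beta$ we have
$r(j)\ne\pi_s(j)$ for infinitely many $j\in Q$. Put
\[
 y'=\{m_j:j\in Q,\ r(j)=1\}.
\]
For $j\in Q$ we have $m_j\in I_j\cap e_\delta\subseteq
b_{\delta'}\setminus b_\delta$, so
$y'\subseteq b_{\delta'}\setminus b_\delta$. Assign $(\delta',y')$ to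
$(\beta,\delta,y)$. For $s\in\mathcal S_\beta$ and all but finitely many
$j\in Q$, the
point $m_j$ is not in $y$ and is the only possible point of $y'$ in $I_j$;
hence $|(y\cup y')\cap[d_s(j),d'_s(j))|$ has parity $\pi_s(j)+r(j)$ modulo
$2$. So this number is odd for infinitely many $j\in Q$.

\emph{Conclusion.} Let $x$ be as in Lemma~\ref{lem:rec} and $c=c(x)$. Given
$s\in\mathcal S$, choose $\beta$ with $s\in\mathcal S_\beta$, take $\delta$
and $y$ given by Lemma~\ref{lem:rec} for $\beta$, and use the notation of the
assignment to $(\beta,\delta,y)$. Since $x\cap b_{\delta'}=^*y\cup y'$, the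
sets $x$ and $y\cup y'$ agree on $I_j\subseteq b_{\delta'}$ for all but
finitely many $j\in Q$. So $|x\cap[d_s(j),d'_s(j))|$ is odd for infinitely
many $j\in Q$. For each such $j$, by \eqref{eq:parity}, exactly one of the
points $d_s(j),d'_s(j)\in s\cap I_j$ lies in $c$. As the $I_j$ are disjoint,
$c$ splits $s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) If (N) fails, Lemma~\ref{lem:ad} gives (a). If (N) holds,
Lemma~\ref{lem:split2} gives (b). That (b) says exactly
$\mathfrak r=\mathfrak c$ follows from $\mathfrak r\le\mathfrak c$.

(2) Let $\mathcal A\subseteq[\omega_1]^\omega$ be such that every uncountable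
$X\subseteq\omega_1$ satisfies $S\subseteq^*X$ for some $S\in\mathcal A$. By
\eqref{eq:card},
$|\mathcal A|\le\omega_1^{\omega}=\mathfrak c=2^{\aleph_1}$. We show that
$|\mathcal A|\ge\mathfrak c$. By (1), it suffices to consider two cases.

Suppose that (a) holds, with the family $\mathcal F$. For $X\in\mathcal F$
choose $S_X\in\mathcal A$ with $S_X\subseteq^*X$. If $S_X=S_{X'}$ for distinct
$X,X'\in\mathcal F$, then this infinite set would satisfy
$S_X\subseteq^*X\cap X'$, although $X\cap X'$ is finite, a contradiction. So
the map $X\mapsto S_X$ is injective, and
$|\mathcal A|\ge|\mathcal F|=\mathfrak c$.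

Suppose that (b) holds and that $|\mathcal A|<\mathfrak c$. Then there is $c$
that splits $\gamma(S)$ for every $S\in\mathcal A$. Choose
$C\subseteq\omega_1$ with $\gamma(C)=^*c$. By \eqref{eq:split}, $C$ splits
every $S\in\mathcal A$, so neither $C$ nor $\omega_1\setminus C$ contains a
member of $\mathcal A$ modulo a finite set. One of these two sets is
uncountable, which contradicts the assumption on $\mathcal A$.
\end{proof}

\begin{remark}
Since $\mathfrak c>\omega_1$ under $\Omega$, Theorem~\ref{thm:B} contains
Theorem~\ref{thm:A}, and Lemma~\ref{lem:split2} contains
Lemma~\ref{lem:split1}. The direct proof of Theorem~\ref{thm:A} shows,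
however, that the dominating family is not needed to answer the original
question: for $\omega_1$ sets, each step of the recursion can use a
partition made for one set.
\end{remark}

\begin{thebibliography}{9}
\bibitem{OPT2}
\emph{Open Problems in Topology II},
\url{https://carmamaths.org/resources/jon/Preprints/Books/Open%20Probs%20in%20Top/open2.pdf}.
\end{thebibliography}

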